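# Where a new sphere is born in the peak-power-limited vector Gaussian channel

## 1. Peak-limited inputs, concentric spheres and the KKT function

Throughout, $n\ge 1$ is the real dimension, logarithms are natural, and $h=\frac n2\log(2\pi e)$ is the differential entropy of a standard Gaussian vector in $\mathbb R^n$.

**Definition 1 (channel and capacity).** The channel is $\mathbf Y=\mathbf X+\mathbf Z$ in $\mathbb R^n$, with $\mathbf Z$ standard Gaussian and independent of $\mathbf X$. For $n=2N$ this is an $N$-dimensional complex channel. An input is admissible for the constraint factor $R>0$ if $\|\mathbf X\|\le R$. Since $\mathbf Y$ given $\mathbf X=x$ is a shifted Gaussian, $I(\mathbf X;\mathbf Y)=h(\mathbf Y)-h$, and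
$$C(R)=\max_{P_{\mathbf X}:\ \|\mathbf X\|\le R} I(\mathbf X;\mathbf Y).$$

Example. For $n=1$ and $\mathbf X=\pm R$ with probability $\frac12$ each, $I(\mathbf X;\mathbf Y)\le H(\mathbf X)=\log 2$. In any dimension $E\|\mathbf Y\|^2\le n+R^2$, and Gaussian laws maximize entropy under a second-moment constraint, so $C(R)\le\frac n2\log(1+R^2/n)$. Also $C(R)>0$, because an input uniform on the sphere of radius $R$ is not independent of $\mathbf Y$.

**Definition 2 (isotropic inputs and mass points).** An input is isotropic if its law is invariant under all orthogonal maps. Such a law is determined by the law of $\|\mathbf X\|$, or equally by the law $P$ of $t=\|\mathbf X\|^2$. We write $\delta_t$ for the uniform law on the sphere $\|x\|^2=t$. When $\|\mathbf X\|$ takes finitely many values, these values are its mass points. A point mass at the origin counts as the mass point $\rho=0$.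

Example. In $\mathbb R^2$ put mass $\frac13$ at the origin and spread mass $\frac23$ uniformly on the circle of radius $2$. The mass points are $0$ and $2$, and in the squared variable $P=\frac13\delta_0+\frac23\delta_4$.

We rely on the following facts. The capacity-achieving input $\mathbf X^\star$ is unique and isotropic, and $\|\mathbf X^\star\|$ has finitely many mass points. They are given for $n=2N$, and Section 3 contains a short proof for every $n$. Accordingly, let $S(R)\subset[0,R]$ be the set of mass points of $P_{\|\mathbf X^\star\|}$ at constraint $R$, and put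
$$\mathcal N(R)=|S(R)|,\qquad A=R^2,\qquad \Sigma(R)=\{\rho^2:\rho\in S(R)\}\subset[0,A].$$
Let $P_R$ be the optimal law of $\|\mathbf X\|^2$. Its support is $\Sigma(R)$, and $|\Sigma(R)|=\mathcal N(R)$. Since $C(R)>0$, $\Sigma(R)\neq\{0\}$.

**Definition 3 (output density of a sphere).** With $(a)_k=a(a+1)\cdots(a+k-1)$ let
$$\Phi(z)=\sum_{k\ge0}\frac{z^k}{k!\,(n/2)_k},\qquad q_t(u)=(2\pi)^{-n/2}e^{-(t+u)/2}\,\Phi(tu/4).\tag{1}$$

If $\mathbf X$ is uniform on the sphere $\|x\|^2=t$, then $q_t(u)$ is the density of $\mathbf Y$ at any $y$ with $\|y\|^2=u$. Indeed, $\|y-x\|^2=u+t-2x\cdot y$, so we must show that the average of $e^{x\cdot y}$ over the sphere is $\Phi(tu/4)$. Odd powers average to $0$. For a standard Gaussian $g=\|g\|\omega$, the factors $\|g\|$ and $\omega$ are independent, so $E\omega_1^{2k}=E g_1^{2k}/E\|g\|^{2k}=2^k(1/2)_k/(2^k(n/2)_k)$. Since $(2k)!=4^kk!\,(1/2)_k$, the average of $(x\cdot y)^{2k}/(2k)!$ is $(tu)^k/(4^kk!\,(n/2)_k)$.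

Example. For $n=1$, $\Phi(z)=\sum(4z)^k/(2k)!=\cosh(2\sqrt z)$. Then $q_t(u)=(2\pi)^{-1/2}e^{-(t+u)/2}\cosh\sqrt{tu}$, which is the average of the two Gaussian densities centered at $\pm\sqrt t$.

For a general isotropic input put $f_P(u)=\int q_t(u)\,dP(t)$, the density of $\mathbf Y$ at $\|y\|^2=u$. Passing to the variable $u=\|y\|^2$ multiplies densities by
$$w(u)=\frac{\pi^{n/2}}{\Gamma(n/2)}u^{n/2-1},\qquad k(t,u)=q_t(u)w(u).$$
So $k(t,\cdot)$ is the density of $\|x+\mathbf Z\|^2$ when $\|x\|^2=t$.

**Definition 4 (information density and KKT function).** For an isotropic law $P$ and $\|x\|^2=t$,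
$$i_P(t)=D(P_{\mathbf Y|\mathbf X=x}\,\|\,P_{\mathbf Y})=-\int_0^\infty k(t,u)\log f_P(u)\,du-h .$$
It depends on $x$ only through $t$, because $f_P$ is radial. For the optimal law let $f_R=f_{P_R}$, $\kappa_R=e^{-h-C(R)}$, $\psi_R=\log(f_R/\kappa_R)$, and
$$J_R(t)=i_{P_R}(t)-C(R)=-\int_0^\infty k(t,u)\,\psi_R(u)\,du.$$

Example. For $P=\delta_0$ we have $\mathbf Y=\mathbf Z$ and $i_P(t)=\frac n2\log 2\pi+\frac{n+t}2-h=\frac t2$, the divergence between two unit Gaussians at distance $\sqrt t$. Always $I(P)=\int i_P\,dP$; here both sides are $0$.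

**Definition 5 (sign changes).** The sign changes of a real sequence are counted after deleting its zeros. The sequence $1,0,-2,0,0,3$ has two.

**Definition 6 (multiplicity in the variable $t$).** Zeros of $J_R$ are counted with multiplicity as zeros of a function of $t=\rho^2$, also at $t=0$. (Section 3 shows that $J_R$ is entire in $t$.)

Example. The function $t(t-1)$ has a simple zero at $t=0$. As a function of $\rho$ it is $\rho^2(\rho^2-1)$, with a double zero at $\rho=0$. In the variable $t$, a zero at the origin can be simple.

## 2. At which radius, and how many at a time, do spheres appear?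

As $R$ grows the optimal input needs more spheres. Where does a new one enter, and can two enter together? In dimension $n=2N$ the beginning is as follows. There is a threshold $R_{2N}$ such that for $R\le R_{2N}$ the optimal law is a single sphere, and as soon as $R$ exceeds $R_{2N}$ a second mass point is required, and it appears in $0$. The conjecture in the source, "The Capacity of Amplitude-Constrained Vector Gaussian Channels", says that this is the general pattern: given any $\tilde R$ whose optimal PMF has $T$ mass points, for $R>\tilde R$ the first new mass point appears in $\rho_{T+1}=0$, and mass points appear one by one.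

Precisely, fix $\tilde R>0$, put $T=\mathcal N(\tilde R)$ and
$$R^*=\inf\{R>\tilde R:\ \mathcal N(R)>T\},$$
and assume $R^*<\infty$. The conjecture asserts:

(a) $0\notin S(R^*)$, and there is $\delta>0$ such that for every $R\in(R^*,R^*+\delta)$ the set $S(R)$ can be written as $\{\rho_1(R),\dots,\rho_{T+1}(R)\}$ where, as $R\downarrow R^*$, $\rho_{T+1}(R)\to0$ and $\{\rho_1(R),\dots,\rho_T(R)\}$ converges to the $T$ distinct mass points at $R^*$.

(b) $\mathcal N(R^*)=T$, and $\mathcal N(R)=T+1$ for all $R\in(R^*,R^*+\delta)$.

The conjecture is true, and somewhat more holds.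

**Theorem 1.** For every $n\ge1$ and $\tilde R>0$: $R^*<\infty$, $0\notin S(R^*)$, $\mathcal N(R^*)=T$, and there is $\delta>0$ such that for $R\in(R^*,R^*+\delta)$ the set $S(R)=\{\rho_1(R),\dots,\rho_T(R)\}\cup\{0\}$ has exactly $T+1$ elements, and $\{\rho_i(R)\}_{i\le T}$ converges to the $T$ distinct points of $S(R^*)$ as $R\downarrow R^*$. In particular (a) and (b) hold for $n=2N$.

So the new mass point is exactly $0$ just after $R^*$, not merely close to it.

## 3. The KKT criterion and the entire function $J_R$

The purpose of this section is to turn optimality into a statement about the zeros of one entire function.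

**Step 1: the kernel as a Poisson mixture.** This step produces a power series in $t$. Let $\gamma_m(u)=u^{m/2-1}e^{-u/2}/(2^{m/2}\Gamma(m/2))$ be the $\chi^2_m$ density. Since $\Gamma(n/2+j)=\Gamma(n/2)(n/2)_j$, comparing coefficients of $t^j$ in (1) gives
$$k(t,u)=\sum_{j\ge0}e^{-t/2}\frac{(t/2)^j}{j!}\,\gamma_{n+2j}(u).\tag{2}$$

**Step 2: bounds on output densities.** This step supplies every dominating function below. Let $f(y)=(2\pi)^{-n/2}E\,e^{-\|y-\mathbf X\|^2/2}$ be the output density of any input with $\|\mathbf X\|\le b$. Since $(\|y\|-b)_+\le\|y-\mathbf X\|\le\|y\|+b$, with $u=\|y\|^2$,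
$$(2\pi)^{-n/2}e^{-(\sqrt u+b)^2/2}\le f\le(2\pi)^{-n/2}e^{-(\sqrt u-b)_+^2/2}.\tag{3}$$
In particular $|\log f|\le\frac n2\log2\pi+u+b^2$. Since $0\le C(R)\le\frac n2\log(1+R^2/n)$, we get $|\psi_R(u)|\le c(1+u)$ with $c$ uniform for $R$ in compact subsets of $(0,\infty)$.

**Lemma 2 (weak continuity).** On isotropic laws $P$ carried by a fixed interval $[0,b^2]$, $P\mapsto I(P)$ is weakly continuous.

*Proof.* For fixed $u$, $t\mapsto q_t(u)$ is continuous and bounded on $[0,b^2]$, so weak convergence of $P$ gives pointwise convergence of $f_P$. By (3), $|f_P\log f_P|\le c(1+u)e^{-(\sqrt u-b)_+^2/2}$, which is integrable against $w$. So $h(\mathbf Y)=-\int f_P\log f_P\,w\,du$ converges. $\square$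

**Proposition 3.** For every $n\ge1$ and $R>0$ a capacity-achieving input exists, is unique, and is isotropic.

*Proof.* Since $x\mapsto-x\log x$ is strictly concave, $h(\frac12f+\frac12g)\ge\frac12h(f)+\frac12h(g)$ for output densities $f,g$, with equality only if $f=g$ (they are continuous). If two inputs have equal output densities, their characteristic functions agree after multiplication by $e^{-\|s\|^2/2}$, hence agree, and the inputs have the same law. So there is at most one maximizer among all admissible laws. Given an admissible law $\mu$, let $\bar\mu$ be its average over the orthogonal group. Its output density is the average of the rotated densities of $\mu$, so by Jensen's inequality, applied pointwise and integrated (with (3) to justify Fubini), $h(f_{\bar\mu})\ge h(f_\mu)$. Hence the supremum of $I$ equals its supremum over isotropic laws. The latter is attained, by Lemma 2 and weak compactness of the probability laws on $[0,R^2]$. So a maximizer exists, the isotropic one, and it is the only one. $\square$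

**Proposition 4 (KKT criterion).** An isotropic law $P$ on $[0,R^2]$ is optimal if and only if for some constant $c$ we have $i_P\le c$ on $[0,R^2]$ with equality on $\operatorname{supp}P$. Then $c=C(R)$.

*Proof.* Necessity. Let $P$ be optimal, $f=f_P$, $t\le R^2$, and $f_\varepsilon=(1-\varepsilon)f+\varepsilon q_t$. Each $f_\varepsilon$ satisfies (3) with $b=R$, so by the mean value theorem the difference quotients of $\varepsilon\mapsto f_\varepsilon\log f_\varepsilon$ are bounded by $c(1+u)(q_t+f)$. By dominated convergence the right derivative at $\varepsilon=0$ of $I((1-\varepsilon)P+\varepsilon\delta_t)$ is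
$$-\int(q_t-f)(\log f+1)\,w\,du=-\int(q_t-f)w\log f\,du=i_P(t)-I(P),$$
because $q_tw$ and $fw$ both integrate to $1$. Optimality makes this $\le0$. Since $\int i_P\,dP=I(P)$ and $i_P$ is continuous (Step 3 shows that it is entire), equality holds on $\operatorname{supp}P$.

Sufficiency. We have $I(P)=\int i_P\,dP=c$. For every isotropic admissible $Q$, $I(Q)=\int i_P\,dQ-D(f_Q\|f_P)\le c$. By Proposition 3 isotropic competitors suffice, so $P$ is optimal and $c=C(R)$. $\square$

Hence
$$J_R\le0\ \text{ on }[0,R^2],\qquad J_R=0\ \text{ on }\Sigma(R).\tag{4}$$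

**Step 3: $J_R$ is entire and not identically zero.** This step makes it possible to count zeros. Insert (2) in Definition 4. Since a $\chi^2_{n+2k}$ variable has mean $n+2k$ and $|\psi_R|\le c(1+u)$, sum and integral may be exchanged, and
$$e^{t/2}J_R(t)=-\sum_{k\ge0}\frac{m_k}{k!}\Big(\frac t2\Big)^k,\qquad m_k=\int\psi_R\gamma_{n+2k}\,du,\qquad|m_k|\le c(1+n+2k).\tag{5}$$
So $J_R$ extends to an entire function. The same computation, with $\log f_P$ in place of $\psi_R$, shows that $i_P$ is entire for every isotropic law $P$ of bounded support. By the upper bound in (3), $-\psi_R(u)\ge g(u):=\frac12(\sqrt u-R)_+^2+\frac n2\log2\pi+\log\kappa_R$. The function $g$ is nondecreasing and tends to $+\infty$. Since $\|x+\mathbf Z\|\ge(\sqrt t-\|\mathbf Z\|)_+$, we get $J_R(t)\ge E\,g\big((\sqrt t-\|\mathbf Z\|)_+^2\big)$, hence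
$$J_R(t)\to+\infty\quad(t\to\infty).$$
In particular $J_R\not\equiv0$. Its zeros are isolated, so by (4) the support of $P_R$ is finite. This proves the remaining fact of Section 1 in every dimension.

## 4. One sphere, by hand

Take $P=\delta_A$, one sphere with $A=R^2$. Let $U_t$ have density $k(t,\cdot)$, so $EU_t=n+t$. From $\log q_A(u)=-\frac n2\log2\pi-\frac{A+u}2+\log\Phi(Au/4)$,
$$i_P(t)=\frac{A+t}2-E\log\Phi(AU_t/4).$$

Small radii. Differentiate a Poisson average in (2): $\frac{d}{dt}E\,g(U_t)=\frac12\big(E\,g(U_t+\xi)-E\,g(U_t)\big)$, where $\xi$ is an independent $\chi^2_2$ variable, because passing from index $j$ to $j+1$ replaces $\chi^2_{n+2j}$ by $\chi^2_{n+2j+2}$. Next, $\Phi'(z)=\sum_k z^k/(k!\,(n/2)_{k+1})$ and $(n/2)_{k+1}=\frac n2(\frac n2+1)_k\ge\frac n2(n/2)_k$, so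
$$0\le\Phi'\le\tfrac2n\Phi\quad\text{on }[0,\infty).\tag{6}$$
Thus $\log\Phi(A(U_t+\xi)/4)-\log\Phi(AU_t/4)\le\frac2n\cdot\frac A4\,\xi$, with expectation at most $A/n$, and $i_P'(t)\ge\frac12(1-A/n)$. If $R\le\sqrt n$, then $i_P$ is nondecreasing, so $i_P\le i_P(A)$ on $[0,A]$. Proposition 4 shows that the sphere of radius $R$ is optimal: $\mathcal N(R)=1$ for $R\le\sqrt n$.

A larger radius in the plane. Let $n=2$, $R=4$, $A=16$. Here $\Phi(4u)$ is an average of $e^{x\cdot y}$ with $\|x\|=4$, $\|y\|=\sqrt u$, so $\Phi(4u)\le e^{4\sqrt u}$. Hence $i_P(0)\ge8-4E\|\mathbf Z\|=8-4\sqrt{\pi/2}>2.98$, while $C(4)\le\log(1+16/2)=\log9<2.20$. If the circle of radius $4$ alone were optimal, Proposition 4 would give $i_P(0)\le C(4)$, which is false. The inequality that breaks here is the one at $t=0$.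

## 5. Three obstacles for a pure continuity argument

The natural first attempt is to follow the $T$ mass points by continuity up to $R^*$ and look for the place where another one can enter. We will see in Lemma 11 that $J_R$ depends continuously on $R$. So if mass points of $P_R$ approach $t_0$ as $R\downarrow R^*$, then $J_{R^*}(t_0)=0$: a new point can only enter at a zero of $J_{R^*}$ in $[0,A]$. At an interior zero, $J_{R^*}\le0$ forces even multiplicity, and at this point the argument stops, for three reasons.

First, nothing excludes an interior contact point outside the support. For $0<a<A$ the function $(t-a)^2(t-A)$ is entire, is $\le0$ on $[0,A]$, vanishes at $A$ and tends to $+\infty$. These are all the properties of $J_R$ found so far, with $\Sigma=\{A\}$; yet it touches $0$ at $a$. Second, nothing excludes a degenerate mass point, which could split in two: $(t-a)^4(t-A)$ has the same properties with $\Sigma=\{a,A\}$, and its second derivative vanishes at $a$. Third, even if the only possible contact is at $t=0$, whether the origin is used depends on the sign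 of some function of $R-R^*$. A smooth function such as $x\mapsto e^{-1/x^2}\sin(1/x)$ changes sign infinitely often as $x\downarrow0$, and then $\mathcal N$ would be constant on no interval $(R^*,R^*+\delta)$.

The first two obstacles are removed by a budget. We shall prove that, when $0\notin\Sigma(R)$, $J_R$ has at most $2T$ zeros in $[0,\infty)$, counted with multiplicity in the variable $t$. Interior mass points cost at least $2$ each and the outermost one costs at least $1$, so $2T-1$ zeros are spent and one is left. An interior contact point costs $2$, and so does a degeneracy, because parity must be preserved. The origin is an endpoint of $[0,A]$, where a zero may be simple, so it costs $1$: it is the only contact point that the budget can pay for. The model $(t-a)^2(t-A)$ with $\Sigma=\{A\}$ has three zeros where $2T=2$ are allowed, and $(t-a)^4(t-A)$ has five where four are allowed. The third obstacle is removed by analyticity in $R$, for which the nondegeneracy produced by the budget is what the implicit function theorem needs.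

## 6. Counting zeros with total positivity

We use Rolle's theorem with multiplicities: if a real-analytic function on an interval has at least $m\ge1$ zeros counted with multiplicity, its derivative has at least $m-1$ there.

**Lemma 5 (Descartes' rule for entire functions).** Let $B(t)=\sum b_kt^k\not\equiv0$ be entire with real coefficients having $W<\infty$ sign changes. Then $B$ has at most $W$ zeros in $(0,\infty)$, with multiplicity.

*Proof.* Induction on $W$. If $W=0$, all nonzero coefficients have one sign and $B\ne0$ on $(0,\infty)$. If $W\ge1$, choose consecutive nonzero coefficients $b_l,b_m$, $l<m$, with $b_lb_m<0$, and a non-integer $\alpha\in(l,m)$. Then $t^{\alpha+1}(t^{-\alpha}B)'=\sum(k-\alpha)b_kt^k$. The factor $k-\alpha$ reverses the signs up to $l$ and keeps those from $m$ on, so exactly the change between $l$ and $m$ disappears and $W-1$ remain. By induction $(t^{-\alpha}B)'$ has at most $W-1$ positive zeros. By Rolle, $t^{-\alpha}B$, and so $B$, has at most $W$. $\square$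

**Lemma 6 (exponential polynomials).** Let $E(x)=\sum_{j=1}^sP_j(x)e^{\lambda_jx}$ with $s\ge1$, distinct real $\lambda_j$ and nonzero real polynomials $P_j$, and let $D=\sum_j(\deg P_j+1)$. Then $E$ has at most $D-1$ real zeros, with multiplicity.

*Proof.* Induction on $D$; for $D=1$, $E$ is a nonzero constant times an exponential. Let $D\ge2$. Multiplying by $e^{-\lambda_1x}$ we may assume $\lambda_1=0$. In $E'$ the polynomial $P_1$ becomes $P_1'$, of degree one less (or the term disappears, if $P_1$ is constant), and $P_j$ for $j>1$ becomes $P_j'+\lambda_jP_j$, of the same degree. So $E'$ is of the same type with parameter $D-1\ge1$ and has at most $D-2$ zeros by induction. Apply Rolle. $\square$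

**Lemma 7 (generalized Vandermonde determinants).** If $0<x_1<\dots<x_m$ and $0\le a_1<\dots<a_m$ are integers, then $\det[x_r^{a_s}]>0$.

*Proof.* Induction on $m$; $m=1$ is clear. As a polynomial in $x_m$ the determinant has at most $m$ terms, and its leading coefficient, that of $x_m^{a_m}$, is an $(m-1)$-determinant, positive by induction. By Lemma 5 it has at most $m-1$ positive zeros, and $x_1,\dots,x_{m-1}$ are zeros. So it has none beyond $x_{m-1}$, and it is positive for large $x_m$. $\square$

The next lemma counts crossings of an output density with a constant level. Expanding $f-\kappa$ directly does not lead to a sequence that Lemma 6 can treat, since the coefficients mix $\kappa$ with Pochhammer symbols. Differentiating first removes $\kappa$ and leaves coefficients of the right type.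

**Lemma 8 (level crossings).** Let $f=\sum_{i=1}^Tp_iq_{\tau_i}$ with $p_i>0$, distinct $\tau_i\ge0$, $\{\tau_i\}\neq\{0\}$, and let $\kappa>0$. Then $f-\kappa$ has at most $2T$ zeros in $(0,\infty)$, with multiplicity, if all $\tau_i>0$, and at most $2T-1$ if some $\tau_i=0$. If all $\tau_i\le n$, it has at most one.

*Proof.* Put $\pi_i=(2\pi)^{-n/2}p_ie^{-\tau_i/2}$, $c_k=1/(4^kk!\,(n/2)_k)$ and $s_k=\sum_i\pi_i\tau_i^k$, with $0^0=1$. By (1), $f(u)=e^{-u/2}\sum_kc_ks_ku^k$. Since $(k+1)c_{k+1}=c_k/(2(n+2k))$,
$$e^{u/2}f'(u)=\sum_k\big((k+1)c_{k+1}s_{k+1}-\tfrac12c_ks_k\big)u^k=\sum_k\frac{c_k}{2(n+2k)}\,e_k\,u^k,\qquad e_k=\sum_i\pi_i\tau_i^k(\tau_i-n-2k).$$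

If all $\tau_i>0$, then $e_k=E(k)$ with $E(x)=\sum_i\pi_i(\tau_i-n-2x)e^{x\log\tau_i}$. In Lemma 6, $D=2T$, so $E$ has at most $2T-1$ real zeros. Each sign change of $(e_k)$ produces, by the intermediate value theorem, a zero of $E$ between the two indices, so $(e_k)$ has at most $2T-1$ sign changes. If some $\tau_i=0$, then $T\ge2$, and for $k\ge1$ that index contributes nothing. So $(e_k)_{k\ge1}$ arises from $T-1$ exponents and has at most $2(T-1)-1=2T-3$ sign changes; prepending $e_0$ gives at most $2T-2$. If all $\tau_i\le n$, all $e_k\le0$ and there are none.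

By (3), $f>0$ tends to $0$ at infinity, so $f'\not\equiv0$. Lemma 5 bounds the positive zeros of $f'$ by $2T-1$, $2T-2$ and $0$ in the three cases, and Rolle adds one. $\square$

Example. For $T=1$, $\tau=A$: $e_k=\pi_1A^k(A-n-2k)$. If $A\le n$, $q_A$ is strictly decreasing. If $A>n$, the sequence changes sign once, so $q_A$ rises and then falls and meets a level at most $2=2T$ times.

The level-crossing count must now be transferred from $\psi_R$ to its transform $J_R$. It is essential that a zero at $t=0$ is counted too.

**Lemma 9 (variation diminishing, with the origin).** Let $V$ be the number of sign changes of $\psi=\psi_R$ on $(0,\infty)$, which is finite since $\psi_R$ has finitely many zeros by Lemma 8. Then $J_R$ has at most $V$ zeros in $[0,\infty)$, with multiplicity.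

*Proof.* Let $\psi$ change sign at $u_1<\dots<u_V$, let $\sigma=\pm1$ be its sign to the right of $u_V$ (off isolated zeros), and put $M_k=\int\psi(u)u^k\,u^{n/2-1}e^{-u/2}du$, a positive multiple of $m_k$ in (5).

**Step 1: test polynomials.** The purpose is to obtain strict inequalities between the $M_k$. For integers $0\le l_0<\dots<l_V$ let $P(u)=\det[u_r^{l_j}]$ with $r=1,\dots,V+1$, $j=0,\dots,V$ and $u_{V+1}:=u$. Expanding along the last row, $P(u)=\sum_j(-1)^{V-j}d_ju^{l_j}$ with $d_j>0$ by Lemma 7 (and $d_0=1$ if $V=0$). There are $V+1$ terms, so by Lemma 5 $P$ has at most $V$ positive zeros with multiplicity; hence they are exactly $u_1,\dots,u_V$, all simple, and $P>0$ beyond $u_V$. So $\sigma\psi P\ge0$ on $(0,\infty)$, strictly off a finite set, and integration gives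
$$\sigma\sum_{j=0}^V(-1)^{V-j}d_jM_{l_j}>0.\tag{7}$$

**Step 2: no weakly alternating system of $V+2$ moments.** We claim that there are no indices $k_0<\dots<k_{V+1}$ and $\varepsilon=\pm1$ with $\varepsilon(-1)^jM_{k_j}\ge0$ for all $j$. Suppose there are. Take $(l_j)=(k_0,\dots,k_V)$ in (7): every summand $(-1)^{V-j}d_jM_{k_j}$ has weak sign $\varepsilon(-1)^V$, so $\sigma=\varepsilon(-1)^V$. Take $(l_j)=(k_1,\dots,k_{V+1})$: every summand $(-1)^{V-j}d_jM_{k_{j+1}}$ has weak sign $\varepsilon(-1)^{V+1}$, so $\sigma=\varepsilon(-1)^{V+1}$. This is a contradiction.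

**Step 3: counting zeros.** The weak inequalities of Step 2 now pay for the zero at the origin. Since $J_R\not\equiv0$, there is $\ell$ with $m_0=\dots=m_{\ell-1}=0\ne m_\ell$, and by (5) $\ell$ is the multiplicity of the zero of $J_R$ at $0$ ($\ell=0$ if there is none). Suppose $(m_k)_{k\ge\ell}$ has at least $s$ sign changes. The indices $0,\dots,\ell-1$, where the moments vanish, followed by $\ell$ and $s$ further indices with strictly alternating signs, form a weakly alternating system of $\ell+s+1$ indices for a suitable $\varepsilon$. By Step 2, $\ell+s+1\le V+1$. So $(m_k)_{k\ge\ell}$ has at most $V-\ell$ sign changes. By (5) and Lemma 5, $J_R$ has at most $V-\ell$ zeros in $(0,\infty)$, and at most $V$ in $[0,\infty)$. $\square$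

Since $\psi_R$ has the sign of $f_R-\kappa_R$, and $\Sigma(R)\ne\{0\}$, Lemmas 8 and 9 give the budget: with $T=\mathcal N(R)$,
$$\#\{\text{zeros of }J_R\text{ in }[0,\infty),\text{ with multiplicity}\}\le\begin{cases}2T,&0\notin\Sigma(R),\\2T-1,&0\in\Sigma(R).\end{cases}\tag{8}$$

## 7. The budget fixes the shape of $J_R$

**Theorem 10 (structure of the KKT function).** Let $R>0$, $A=R^2$.

1. $A\in\Sigma(R)$ and $J_R'(A)>0$.
2. $J_R''(\tau)<0$ for every $\tau\in\Sigma(R)\cap(0,A)$.
3. $J_R<0$ on $(0,A)\setminus\Sigma(R)$.
4. If $0\notin\Sigma(R)$ and $J_R(0)=0$, then $J_R'(0)<0$.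
5. If $0\in\Sigma(R)$, then $J_R'(0)<0$, or $J_R'(0)=0>J_R''(0)$.

*Proof.* Let $T=\mathcal N(R)$.

**Step 1: parities.** The purpose is to find one zero of odd order and make all earlier ones even. Let $t_+=\sup\{t\ge A:J_R\le0\text{ on }[0,t]\}$, which is finite because $J_R\to+\infty$. Then $J_R\le0$ on $[0,t_+]$, $J_R(t_+)=0$, and $J_R$ takes positive values arbitrarily close to the right of $t_+$. Zeros are isolated, so $J_R$ changes sign at $t_+>0$, which is a zero of odd multiplicity. Every zero in $(0,t_+)$ has even multiplicity, since $J_R\le0$ around it.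

**Step 2: the case $0\notin\Sigma(R)$, budget $2T$.** We compare expenditure with (8). If $A\notin\Sigma(R)$ or $t_+>A$, all $T$ mass points lie in $(0,t_+)$ and cost at least $2T$. With $t_+$ this is at least $2T+1$, impossible. So $A\in\Sigma(R)$ and $t_+=A$. The mass points cost at least $2(T-1)+1=2T-1$, so at most $1$ is left. By parity each interior mass point has multiplicity exactly $2$, $A$ has multiplicity exactly $1$, no further zero lies in $(0,A)$, and a zero at $0$ has multiplicity at most $1$.

**Step 3: the case $0\in\Sigma(R)$, budget $2T-1$.** The same comparison; here $T\ge2$. If $A\notin\Sigma(R)$ or $t_+>A$, the $T-1$ nonzero mass points lie in $(0,t_+)$, and the cost is at least $1+2(T-1)+1=2T$, impossible. So $A\in\Sigma(R)$ and $t_+=A$, the mass points cost at least $1+2(T-2)+1=2T-2$, and at most $1$ is left. Hence interior mass points have multiplicity $2$, $A$ has multiplicity $1$, there is no other zero in $(0,A)$, and $0$ has multiplicity $1$ or $2$.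

**Step 4: signs.** Multiplicities become inequalities. Since $J_R\le0$ on $[0,A]$ and $J_R>0$ just after $A$, a simple zero at $A$ has $J_R'(A)>0$, a double interior zero has $J_R''<0$, a simple zero at $0$ has $J_R'(0)<0$, and a double zero at $0$ has $J_R'(0)=0>J_R''(0)$. $\square$

For example, $R\in S(R)$ always. Combined with Section 4 this gives $\mathcal N(4)\ge2$ in the plane: if $\mathcal N(4)$ were $1$, the optimal law would be the circle of radius $4$.

## 8. Following the mass points in $R$

**Lemma 11 (continuity).** If $R_k\to R_0>0$, then $P_{R_k}\to P_{R_0}$ weakly, $C(R_k)\to C(R_0)$, and $J_{R_k}\to J_{R_0}$ locally uniformly on $\mathbb C$, hence with all $t$-derivatives.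

*Proof.* Let $Q$ be a weak limit of a subsequence of $P_{R_k}$. It lives on $[0,R_0^2]$. The optimal input for $R_0$ scaled by $R_k/R_0$ is admissible for $R_k$ and converges weakly to the optimal input for $R_0$. By Lemma 2, along the subsequence $I(Q)=\lim C(R_k)\ge C(R_0)$. So $Q$ is optimal for $R_0$, and $Q=P_{R_0}$ by uniqueness. As this holds for a subsequence of every subsequence, $P_{R_k}\to P_{R_0}$ and $C(R_k)\to C(R_0)$. Then $f_{R_k}\to f_{R_0}$ and $\psi_{R_k}\to\psi_{R_0}$ pointwise, and dominated convergence with $|\psi_{R_k}|\le c(1+u)$ gives $m_j(R_k)\to m_j(R_0)$ for each $j$. The uniform bound on $m_j$ in (5) yields locally uniform convergence of the series, and Cauchy's estimates give the derivatives. $\square$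

Fix $R_0>0$, $A_0=R_0^2$, $\Sigma_0=\Sigma(R_0)$. Exactly one of three cases holds:

* (i) $J_{R_0}(0)<0$;
* (ii) $0\in\Sigma_0$;
* (iii) $0\notin\Sigma_0$ and $J_{R_0}(0)=0$.

For $\varepsilon>0$ let $U_\tau=(\tau-\varepsilon,\tau+\varepsilon)$ for $0<\tau\in\Sigma_0$ and $U_0=[0,\varepsilon)$, with $\varepsilon$ so small that these sets have disjoint closures. Let $K=[0,A_0]\setminus(U_0\cup\bigcup U_\tau)$, a compact set. By Theorem 10 and continuity, for all small $\varepsilon$ the function $J=J_{R_0}$ satisfies
$$J''<0\text{ on }\overline{U_\tau}\ (\tau\in\Sigma_0\cap(0,A_0)),\qquad J'>0\text{ on }\overline{U_{A_0}},\qquad J<0\text{ on }K,\tag{9}$$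
and on $\overline{U_0}$
$$\text{(i) } J<0;\qquad\text{(ii) } J'<0\text{ throughout, or }J''<0\text{ throughout};\qquad\text{(iii) } J'<0.\tag{10}$$
Fix such an $\varepsilon$. By Lemma 11 the same inequalities hold for $J=J_R$ when $R$ is close enough to $R_0$ (depending on $\varepsilon$). For such $R$ we may also assume $R^2\in U_{A_0}$, so that $[0,R^2]\subset K\cup U_0\cup\bigcup U_\tau$.

**Lemma 12 (persistence).** For all small $\varepsilon$ and all $R$ close enough to $R_0$, $\Sigma(R)$ has exactly one point in each $U_\tau$, $0<\tau\in\Sigma_0$, the one in $U_{A_0}$ being $R^2$, and no point in $K$. In $U_0$ it has no point in case (i), exactly one point in case (ii), and in case (iii) either no point or exactly the point $t=0$.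

Hence in cases (i) and (ii) $\mathcal N$ is constant near $R_0$. In case (iii), near $R_0$, $\mathcal N(R)\in\{\mathcal N(R_0),\mathcal N(R_0)+1\}$, and $\mathcal N(R)=\mathcal N(R_0)+1$ if and only if $0\in\Sigma(R)$.

*Proof.* For $\tau\in\Sigma_0$ (including $\tau=0$ in case (ii), since $U_0$ is open in $[0,\infty)$) weak convergence gives $\liminf_{R\to R_0}P_R(U_\tau)\ge P_{R_0}(U_\tau)>0$, so $U_\tau$ contains a mass point. For upper bounds recall that mass points are zeros of $J_R$ and $J_R\le0$ on $[0,R^2]$. A strictly concave function that is $\le0$ has at most one zero; this covers the interior $U_\tau$ and the concave alternative in (ii). On $U_{A_0}\cap[0,R^2]$, $J_R$ is strictly increasing and $\le0$, so only $R^2$ can be a zero. On $K$, and on $U_0$ in case (i), $J_R<0$. If $J_R'<0$ on $U_0$, then $J_R(0)\le0$ shows that only $t=0$ can be a zero there. $\square$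

Since $\varepsilon$ may be taken arbitrarily small, the point of $\Sigma(R)$ in $U_\tau$ converges to $\tau$ as $R\to R_0$.

## 9. An analytic test function at the origin

Case (iii) leaves one question: on each side of $R_0$, is the origin used or not?

**Lemma 13 (no oscillation).** Let $R_0$ be in case (iii) and $T=\mathcal N(R_0)$. There are $\eta>0$ and a real-analytic function $G$ on $(R_0-\eta,R_0+\eta)$ such that there $\mathcal N(R)=T$ iff $G(R)\le0$ and $\mathcal N(R)=T+1$ iff $G(R)>0$. Consequently $\mathcal N$ is constant on $(R_0,R_0+\delta)$ and on $(R_0-\delta,R_0)$ for some $\delta>0$.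

The idea is to continue the $T$-point solution analytically in $R$, whether or not it stays optimal, and to let $G(R)$ be the value at the origin of its KKT function.

Let $\Sigma_0=\{\tau_1^0<\dots<\tau_T^0=R_0^2\}\subset(0,\infty)$ with weights $p_i^0>0$. For $v=(p_1,\dots,p_T,\tau_1,\dots,\tau_{T-1},c)$ put $\tau_T:=R^2$,
$$f_{v,R}=\sum_{i\le T}p_iq_{\tau_i},\qquad L(t;v,R)=-\int k(t,u)\log f_{v,R}(u)\,du-h,$$
and consider
$$\sum_ip_i=1,\qquad L(\tau_i;v,R)=c\ (i\le T),\qquad\partial_tL(\tau_i;v,R)=0\ (i\le T-1).\tag{11}$$
These are $2T$ equations for $2T$ unknowns. By (4), $v_0=(p^0,\tau^0,C(R_0))$ solves them at $R=R_0$, since the first $T-1$ points are interior maxima of $J_{R_0}$.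

**Step 1: $L$ is analytic.** This step makes the implicit function theorem available in its analytic form. The difficulty is the logarithm of a complex $f_{v,R}(u)$, uniformly for $u\in[0,\infty)$.

*The logarithm of $\Phi$.* With $\nu=\frac n2-1$, comparison of series gives $\Phi(z)=\Gamma(\nu+1)z^{-\nu/2}I_\nu(2\sqrt z)$, where $I_\nu$ is the modified Bessel function. By the standard expansion $I_\nu(x)=\frac{e^x}{\sqrt{2\pi x}}(1+O(|x|^{-1}))$, uniform in $|\arg x|\le\pi/4$ (DLMF 10.40.1),
$$\Phi(z)=g(z)\big(1+O(|z|^{-1/2})\big),\qquad g(z)=c_nz^{-(n-1)/4}e^{2\sqrt z},\quad c_n>0,\tag{12}$$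
uniformly in $|\arg z|\le\pi/4$. Choose $M$ with $\frac12|g|\le|\Phi|\le2|g|$ for $|z|\ge M$, $|\arg z|\le\pi/4$. Since $\Phi\ge1$ on $[0,M]$, $\Phi$ has no zero in a neighborhood of $[0,M]$. So there is $\theta\in(0,\pi/4]$ such that $\Phi$ has no zero in $S_\theta=\{0\}\cup\{z\ne0:|\arg z|\le\theta\}$. As $S_\theta$ is star-shaped about $0$, the branch $\log\Phi$ with $\log\Phi(0)=0$ is well defined there, holomorphic near every nonzero $z$ with $|\arg z|<\theta$, and real on $[0,\infty)$. By (12), for large $|z|$ it equals $2\sqrt z-\frac{n-1}4\log z+\log c_n+O(|z|^{-1/2})$; the two sides can differ only by a constant in $2\pi i\mathbb Z$, which is $0$ because both are real for real $z$. So $|\log\Phi(z)|\le c(1+|z|)$ on $S_\theta$.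

*The logarithm of $f_{v,R}$.* Let $(v,R)$ range over a closed complex polydisc $\mathcal P$ about $(v_0,R_0)$, so small that $|\arg R^2|<\theta$, $|\arg\tau_i|<\theta$, $|\tau_i|$ and $|R|$ are bounded away from $0$, and $\operatorname{Re}R-\operatorname{Re}\sqrt{\tau_i}\ge d>0$ for $i<T$. For $u\ge0$ write
$$\log f_{v,R}(u)=\log q_{R^2}(u)+\operatorname{Log}F,\qquad F=p_T+\sum_{i<T}p_i\frac{q_{\tau_i}(u)}{q_{R^2}(u)},$$
with $\log q_{R^2}(u)=-\frac n2\log2\pi-\frac{R^2+u}2+\log\Phi(R^2u/4)$, which is holomorphic in $R$ and bounded by $c(1+u)$. We must check that $F$ stays in a half-plane. For $i<T$ and $u\ge u_1$, with $u_1$ uniform on $\mathcal P$, the choice of $M$ gives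
$$\Big|\frac{q_{\tau_i}(u)}{q_{R^2}(u)}\Big|\le4\,\big|e^{(R^2-\tau_i)/2}\big|\,\Big|\frac{\tau_i}{R^2}\Big|^{-(n-1)/4}e^{-(\operatorname{Re}R-\operatorname{Re}\sqrt{\tau_i})\sqrt u}\le c\,e^{-d\sqrt u}.$$
Choose $u_2\ge u_1$ with $\sum_{i<T}|p_iq_{\tau_i}/q_{R^2}|\le p_T^0/4$ for $u\ge u_2$ on $\mathcal P$. Now shrink $\mathcal P$, keeping $u_2$. For $u\ge u_2$ we get $\operatorname{Re}F\ge\operatorname{Re}p_T-p_T^0/4\ge p_T^0/4$ once $\operatorname{Re}p_T\ge p_T^0/2$. For $u\in[0,u_2]$, $F$ is uniformly continuous in $(u,v,R)$ and $F\ge p_T^0$ at $(v_0,R_0)$, so again $\operatorname{Re}F\ge p_T^0/4$. Also $|F|$ is bounded. So the principal $\operatorname{Log}F$ is holomorphic in $(v,R)$ and bounded, and for real arguments the sum is the usual real logarithm of $f_{v,R}>0$.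

*The integral.* For $|t|\le B$, (2) gives $|k(t,u)|\le e^{(|t|-\operatorname{Re}t)/2}k(|t|,u)\le e^Bk(B,u)$. The last step holds because $e^{s/2}k(s,u)$ is increasing in $s\ge0$, so $|k(t,u)|\le e^{-\operatorname{Re}t/2}e^{B/2}k(B,u)$. Since $\int k(B,u)(1+u)\,du<\infty$, the integrand of $L$ is holomorphic in $(t,v,R)$ for each $u$ and dominated by $c\,k(B,u)(1+u)$. Hence $L$ is holomorphic for $|t|<B$, $B$ arbitrary, and $(v,R)$ in the interior of $\mathcal P$; it may be differentiated under the integral, and it is real for real arguments.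

**Step 2: the Jacobian at $(v_0,R_0)$ is nonsingular.** This is where item 2 of Theorem 10 is used. Let $(\dot p,\dot\tau,\dot c)$ be a real vector in the kernel of the derivative of (11) with respect to $v$, put $\dot\tau_T=0$, and
$$\dot f=\sum_i\big(\dot p_iq_{\tau_i}+p_i\dot\tau_i\,\partial_tq_{\tau_i}\big),\qquad f=f_{R_0},$$
everything at $(v_0,R_0)$. We have $\partial_tq_t=\big(-\frac12+\frac u4\frac{\Phi'}{\Phi}\big)q_t$, so (6) gives $|\dot f|\le c(1+u)f$, and all integrals below converge. As $\partial_tL(\tau_i)=0$ for $i<T$ and $\dot\tau_T=0$, the linearized system reads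
$$\sum_i\dot p_i=0,\qquad-\int q_{\tau_i}\frac{\dot f}f\,w\,du=\dot c\ (i\le T),\qquad-\int\partial_tq_{\tau_i}\frac{\dot f}f\,w\,du+\partial_t^2L(\tau_i)\,\dot\tau_i=0\ (i<T).$$
Multiply the second group by $\dot p_i$, the third by $p_i\dot\tau_i$, and add everything:
$$-\int\frac{\dot f^2}f\,w\,du+\sum_{i<T}p_i\,\partial_t^2L(\tau_i)\,\dot\tau_i^2=\dot c\sum_i\dot p_i=0.$$
Here $\partial_t^2L(\tau_i)=J_{R_0}''(\tau_i)<0$, so both terms on the left are $\le0$ and both vanish. Hence $\dot\tau=0$ and $\dot f=0$, that is, $\sum_i\dot p_iq_{\tau_i}\equiv0$. Comparing power series in $u$ gives $\sum_i\dot p_ie^{-\tau_i/2}\tau_i^k=0$ for all $k$, so $\dot p=0$ by the Vandermonde determinant, and then $\dot c=0$.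

By the analytic implicit function theorem there is a real-analytic branch $v(R)$ with $v(R_0)=v_0$, and it gives the only solutions of (11) near $v_0$ for $R$ near $R_0$. Put
$$Q_R=\sum_ip_i(R)\delta_{\tau_i(R)}\ (\tau_T(R)=R^2),\qquad J_R^Q(t)=L(t;v(R),R)-c(R),\qquad G(R)=J_R^Q(0).$$
Then $G$ is real-analytic.

**Step 3: if $G(R)\le0$ and $R$ is near $R_0$, then $P_R=Q_R$, so $\mathcal N(R)=T$.** The purpose is to verify Proposition 4 for $Q_R$. Fix $\varepsilon$ as in Section 8. As $R\to R_0$, $J_R^Q\to J_{R_0}$ with $t$-derivatives, uniformly on compact sets, so near $R_0$ the function $J=J_R^Q$ satisfies (9) and (10)(iii). We inspect $[0,R^2]\subset K\cup U_0\cup\bigcup U_{\tau_i^0}$. On $U_{\tau_i^0}$, $i<T$, $J_R^Q$ is strictly concave with value and derivative $0$ at $\tau_i(R)\in U_{\tau_i^0}$, so it is $\le0$. On $U_{A_0}$ it is increasing and zero at $R^2$, so it is $\le0$ on $U_{A_0}\cap[0,R^2]$. On $K$ it is negative. On $U_0$ it is decreasing with $J_R^Q(0)=G(R)\le0$, so it is $\le0$. Finally $p_i(R)>0$ near $R_0$ and $\sum p_i(R)=1$. So $Q_R$ satisfies the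 KKT criterion, and by uniqueness $P_R=Q_R$, with $T$ distinct mass points.

**Step 4: if $\mathcal N(R)=T$ and $R$ is near $R_0$, then $G(R)\le0$.** This is the converse, by local uniqueness. By Lemma 12, $0\notin\Sigma(R)$ and $\Sigma(R)$ has one point in each $U_{\tau_i^0}$, the last being $R^2$. These points converge to the $\tau_i^0$. Their weights $P_R(U_{\tau_i^0})$ converge to $p_i^0$, since $P_{R_0}$ has no mass on the boundary of $U_{\tau_i^0}$, and $C(R)\to C(R_0)$. They solve (11) by (4), because the first $T-1$ points are interior maxima of $J_R$. So for $R$ near $R_0$ they form $v(R)$, $P_R=Q_R$, and $G(R)=J_R(0)\le0$.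

**Step 5: conclusion.** We convert the sign of $G$ into constancy of $\mathcal N$. By Lemma 12, $\mathcal N(R)\in\{T,T+1\}$ near $R_0$, so Steps 3 and 4 give both equivalences. A real-analytic function on an interval is identically zero or has isolated zeros, so on each side of $R_0$ either $G>0$ or $G\le0$ throughout a punctured one-sided neighborhood. $\square$

## 10. Unbounded growth of $\mathcal N$ and the proof of Theorem 1

**Lemma 14.** For every $R>0$,
$$\mathcal N(R)\ge\frac{R^n}{n\sqrt{2\pi e}\,(n+R^2)^{(n-1)/2}},\tag{13}$$
and the right-hand side tends to infinity with $R$.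

*Proof.* Let $V_n$ be the volume of the unit ball. We bound $C(R)+h$ from both sides. Below: for $\mathbf X$ uniform on the ball of radius $R$, $C(R)+h\ge h(\mathbf X+\mathbf Z)\ge h(\mathbf X+\mathbf Z\,|\,\mathbf Z)=n\log R+\log V_n$. Above: at the optimum let $M=\|\mathbf X^\star\|$, which takes $\mathcal N(R)$ values, so $C(R)+h=h(\mathbf Y)\le\log\mathcal N(R)+h(\mathbf Y|M)$. Given $M=\rho$, $\mathbf Y$ is isotropic; if $\|\mathbf Y\|$ has density $g(r)$, then $\mathbf Y$ has density $g(r)/(nV_nr^{n-1})$, so
$$h(\mathbf Y|M=\rho)=\log(nV_n)+(n-1)E\log\|\mathbf Y\|+h(\|\mathbf Y\|).$$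
By Jensen's inequality $E\log\|\mathbf Y\|\le\frac12\log(n+\rho^2)\le\frac12\log(n+R^2)$. By isotropy the law of $\|\mathbf Y\|$ is that of $\|x+\mathbf Z\|$ for a fixed $x$ with $\|x\|=\rho$. The norm is $1$-Lipschitz, so the Gaussian Poincaré inequality gives $\operatorname{Var}\|\mathbf Y\|\le1$ and $h(\|\mathbf Y\|)\le\frac12\log(2\pi e)$. Combining,
$$n\log R+\log V_n\le\log\mathcal N(R)+\log(nV_n)+\tfrac{n-1}2\log(n+R^2)+\tfrac12\log(2\pi e),$$
which is (13). The right-hand side of (13) grows like $R/(n\sqrt{2\pi e})$. $\square$

*Proof of Theorem 1.* By Lemma 14, $R^*<\infty$.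

**Step 1: $\mathcal N(R^*)=T$, and $R^*$ is in case (iii).** This locates the transition among the cases of Lemma 12. By definition of $R^*$ there are $R_k\to R^*$ with $R_k\ge R^*$, $R_k>\tilde R$ and $\mathcal N(R_k)\ge T+1$. By Lemma 12 at $R_0=R^*$, $\mathcal N(R_k)\le\mathcal N(R^*)+1$ for large $k$, so $\mathcal N(R^*)\ge T$. Suppose $\mathcal N(R^*)\ge T+1$. Then $R^*\ne\tilde R$, so $R^*>\tilde R$. Lemma 12 also gives $\mathcal N\ge\mathcal N(R^*)\ge T+1$ near $R^*$, in particular at points of $(\tilde R,R^*)$, against the definition of $R^*$. So $\mathcal N(R^*)=T$. Hence $R_k>R^*$ for all $k$, and $\mathcal N$ is not constant near $R^*$. By Lemma 12, case (iii) holds: $0\notin S(R^*)$, and $J_{R^*}(0)=0$.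

**Step 2: the value of $\mathcal N$ just after $R^*$.** Here oscillation is excluded. By Lemma 13, $\mathcal N$ is constant on some $(R^*,R^*+\delta)$, with value $T$ or $T+1$. The value $T$ is impossible, since $R_k\to R^*$ with $R_k>R^*$ and $\mathcal N(R_k)\ge T+1$. So $\mathcal N=T+1$ there. With $\mathcal N(R^*)=T$ this is (b).

**Step 3: the points.** We identify $S(R)$. By Lemma 12, after shrinking $\delta$ if necessary, for $R\in(R^*,R^*+\delta)$ the set $S(R)$ consists of $T$ points, one near each point of $S(R^*)$ and converging to it as $R\downarrow R^*$, and of $\rho_{T+1}(R)=0$ exactly. With $0\notin S(R^*)$ this is (a). $\blacksquare$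

## 11. The contact set and all transitions

The same lemmas describe every discontinuity of $\mathcal N$.

**Theorem 15.** Let $n\ge1$.

1. For every $R>0$, the set of $\rho\in[0,R]$ with KKT equality, $J_R(\rho^2)=0$, is $S(R)$ or $S(R)\cup\{0\}$, and $R\in S(R)$.
2. The discontinuities of $\mathcal N$ form a discrete closed subset of $(0,\infty)$. At a discontinuity $R_0$: $0\notin S(R_0)$, KKT equality holds at $0$, each one-sided limit of $\mathcal N$ is $\mathcal N(R_0)$ or $\mathcal N(R_0)+1$, and an extra point near $R_0$, when present, is exactly the origin, with mass tending to $0$ as $R\to R_0$.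
3. $\mathcal N(R)=1$ for $R\le\sqrt n$. The numbers $R_m=\inf\{R:\mathcal N(R)\ge m\}$, $m\ge2$, satisfy $\sqrt n\le R_2<R_3<\cdots\to\infty$, with $\mathcal N(R_m)=m-1$, $0\notin S(R_m)$, and on some $(R_m,R_m+\delta_m)$: $\mathcal N=m$ and $0\in S(R)$.

*Proof.* Part 1 is contained in Theorem 10, items 1 and 3.

Part 2. By Lemma 12, $\mathcal N$ is constant near $R_0$ unless case (iii) holds. In case (iii), Lemma 13 makes $\mathcal N$ constant on each side near $R_0$. So every $R_0>0$ has a neighborhood containing no discontinuity other than possibly $R_0$, which is the first claim. The next claims are Lemma 12 in case (iii). For the mass, let $\varepsilon>0$ be smaller than every point of $\Sigma(R_0)$; weak convergence gives $\limsup_{R\to R_0}P_R([0,\varepsilon])\le P_{R_0}([0,\varepsilon])=0$.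

Part 3. That $\mathcal N(R)=1$ for $R\le\sqrt n$ was shown in Section 4. It also follows from the counting: if $R^2\le n$, all mass points satisfy $\tau_i\le n$, so $\psi_R$ has at most one sign change by Lemma 8, and $J_R$ has at most one zero in $[0,\infty)$ by Lemma 9. So $R_m\ge\sqrt n$, and $R_m<\infty$ by (13). Choose $R_k\to R_m$, $R_k\ge R_m$, with $\mathcal N(R_k)\ge m$. Lemma 12 gives $\mathcal N(R_m)\ge m-1$. If $\mathcal N(R_m)\ge m$, then $\mathcal N\ge m$ also at points of $(0,R_m)$, contradicting the definition of $R_m$. So $\mathcal N(R_m)=m-1$, $R_k>R_m$, $\mathcal N$ is not constant near $R_m$, and case (iii) holds. By Lemma 13, $\mathcal N$ is constant on some $(R_m,R_m+\delta_m)$; its value there is $m$, and $0\in S(R)$ there by Lemma 12 (after shrinking $\delta_m$). Since $\mathcal N\le m$ on $(0,R_m+\delta_m)$, $R_{m+1}\ge R_m+\delta_m>R_m$. Finally each $R_m$ is a discontinuity, so a finite limit of $(R_m)$ would be an accumulation point of discontinuities in $(0,\infty)$, contradicting part 2. $\square$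

Neither Theorem 1 nor Theorem 15 claims that $\mathcal N$ is nondecreasing on $(0,\infty)$, and the conjecture does not assert it. By part 2 of Theorem 15, the only conceivable decrease would be that the mass at the origin vanishes at isolated values of $R$.
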